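# Compact radiant affine manifolds with nilpotent holonomy fiber over the circle

## 1. Log-volume as a height function, tested in low dimension

Suppose a compact manifold is glued together from open pieces of a vector space $E$, and all the gluing maps are linear. The dilations $v\mapsto e^tv$ of $E$ then make sense on the manifold. Must the manifold be a fiber bundle over the circle?

The first guess is yes, and the guess comes with a candidate. The dilation flow expands volume at a constant rate, so "logarithm of the volume" ought to be a height function that keeps growing; on the manifold it is defined up to constants, and this should be the map to a circle. We make this precise and test it. Throughout, manifolds are smooth, connected and without boundary, and "$M$ fibers over $B$" means that there is a smooth fiber bundle $M\to B$.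

**Definition (affine manifold, holonomy).** An *affine manifold* is a manifold with an atlas whose coordinate changes extend to affine automorphisms of Euclidean space. Let $M$ be one, of dimension $n\ge 1$, locally isomorphic to the vector space $E$; let $\tilde M$ be its universal covering with the induced affine structure and $\pi$ the group of deck transformations. There is an affine immersion $D:\tilde M\to E$, the *developing map*, unique up to composition with an affine automorphism of $E$. For each $g\in\pi$ there is a unique $\alpha(g)\in\mathrm{Aff}(E)$ with $D\circ g=\alpha(g)\circ D$. The homomorphism $\alpha$ is the *affine holonomy representation* and $\alpha(\pi)$ is the *affine holonomy group*.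

The map $D$ is a local diffeomorphism. It need be neither injective nor surjective nor a covering of its image, and $\alpha$ need not be injective.

**Definition (radiant).** $M$ is *radiant* if $\alpha(\pi)$ fixes a point of $E$. Equivalently, $M$ carries the vector field induced by the position vector field of $E$ about such a fixed point.

For radiant $M$ we place the origin at a fixed point. Then $\alpha:\pi\to GL(E)$, and
$$\xi(g)=\log|\det\alpha(g)| \tag{1}$$
is a homomorphism $\pi\to\mathbb R$, that is, a class in $H^1(M;\mathbb R)=\mathrm{Hom}(\pi,\mathbb R)$. The guess now reads: *there is a smooth $f:\tilde M\to\mathbb R$ without critical points such that $f(gx)=f(x)+\xi(g)$ for all $g\in\pi$.* Then $df$ is $\pi$-invariant and descends to a nowhere vanishing closed 1-form on $M$ with periods $\xi$. Lemma 1 below turns such a form into a fibration.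

*Example 1 (dimension one).* $M=(0,\infty)/\langle x\mapsto 2x\rangle$. Take $f=\log x$; then $f(2x)=f(x)+\log 2$ and $df=dx/x\neq0$.

*Example 2 (quadrant).* $M=(0,\infty)^2/\langle \mathrm{diag}(2,1),\mathrm{diag}(1,2)\rangle$ is a torus, as the coordinates $(\log x,\log y)$ show. Take $f=\log x+\log y$. In fact $c_1\log x+c_2\log y$ has no critical points for any $(c_1,c_2)\ne0$.

*Example 3 (homothety).* $M=(\mathbb R^n\setminus0)/\langle 2\rangle$ with $n\ge2$. Take $f=n\log|D|$; it grows by $n\log2$ under the generator. For $n=2$ the universal covering is $\{(s,\theta)\in\mathbb R^2\}$ with $D=(e^s\cos\theta,e^s\sin\theta)$, and $\pi=\langle a,\tau\rangle\cong\mathbb Z^2$, where $a$ adds $\log2$ to $s$ and $\tau$ adds $2\pi$ to $\theta$. Here $\alpha(a)=2$ and $\alpha(\tau)=1$, so $\alpha$ is not injective. We return to this example several times.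

*Example 4 (shear).* On $\{y>0\}$ let $\pi$ be generated by $v\mapsto 2v$ and $(x,y)\mapsto(x+y,y)$. In the coordinates $(x/y,\log y)$ these are translations in two independent directions, so $M$ is a torus. Take $f=2\log y$: it is unchanged by the shear, whose determinant is $1$, and grows by $2\log2=\log\det(2\cdot\mathrm{Id})$ under the dilation.

*Example 5 (Klein bottle).* On the quadrant let $g(x,y)=(ey,ex)$ and $h(x,y)=(ex,e^{-1}y)$. In the coordinates $(u,v)=(\log x,\log y)$, $g$ is $(v+1,u+1)$ and $h$ is $(u+1,v-1)$. The translations in the group form the lattice spanned by $(2,2)$ and $(1,-1)$, and every other element changes $u+v$ by a number $4k+2\neq0$. So the action is free, and $M$ is a Klein bottle. The function $f=\log x+\log y$ grows by $2=\log|\det g|$ under $g$ and by $0$ under $h$. The single function $\log x$ defines no class on $M$, because $g$ exchanges the two axes. The holonomy is not nilpotent (since $ghg^{-1}=h^{-1}$, iterated commutators with $g$ give $h^{\pm2^k}$), but it is virtually abelian. This suggests the determinant as the right class when the holonomy is only virtually nilpotent.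

*Example 6 (nonabelian nilpotent holonomy).* On $\{(x,y,z,t):t>0\}\subset\mathbb R^4$ let $(a,b,c)\in\mathbb Z^3$ act by
$$(x,y,z,t)\mapsto(x+at,\;y+bt,\;z+ay+ct,\;t),$$
and add the dilation by $2$. Composition gives $(a,b,c)(a',b',c')=(a+a',b+b',c+c'+ab')$, the Heisenberg law. On $t=1$ this is left multiplication by the integer Heisenberg group on the real one, which has compact quotient, and the dilation commutes with it. So $M$ is a Heisenberg nilmanifold times a circle, and $f=4\log t$ works.

The guess survives all six tests.

## 2. The theorems, and closed one-forms without zeros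

The paper "Affine Manifolds With Nilpotent Holonomy" contains the following result (its Theorem 4.2): a compact *nonradiant* affine manifold with nilpotent affine holonomy group fibers over $S^1$. It conjectures that this holds even if $M$ is radiant. The conjecture is true.

**Theorem A.** Every compact radiant affine manifold with nilpotent affine holonomy group fibers over $S^1$.

**Theorem B.** Let $M$ be a compact radiant affine manifold whose affine holonomy group is *virtually* nilpotent. Place the origin of $E$ at a point fixed by $\alpha(\pi)$, so that $\alpha:\pi\to GL(E)$. Then the class $g\mapsto\log|\det\alpha(g)|$ in $H^1(M;\mathbb R)=\mathrm{Hom}(\pi,\mathbb R)$ is represented by a nowhere vanishing closed 1-form. Hence $M$ fibers over $S^1$.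

**Theorem C.** If moreover $\alpha(\pi)$ is nilpotent, there are an $\alpha(\pi)$-invariant splitting $E=\bigoplus_{w\in\Omega}E_w$ and a normal subgroup $\Gamma\lhd\pi$ (constructed in Sections 4 and 6) such that, with $\chi_w(g)=\frac1{\dim E_w}\log|\det(\alpha(g)|_{E_w})|$:

1. every class $\sum c_w\chi_w$ with all $c_w\ge0$, not all zero, contains a nowhere vanishing closed 1-form;
2. $M$ fibers over the torus $T^r$, where $r=\dim\mathrm{span}\,\chi(\Gamma)\ge1$ and $\chi=(\chi_w)_w$.

Theorem A is a special case of Theorem B. Together with Theorem 4.2 it shows that every compact affine manifold with nilpotent affine holonomy group fibers over $S^1$.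

*Remark (not used below).* Radiance cannot be dropped from the virtually nilpotent version. Let $\pi$ be generated by $a(x,y,z)=(x+\frac12,-y+\frac12,-z)$ and $b(x,y,z)=(-x,y+\frac12,-z+\frac12)$ on $\mathbb R^3$; the quotient is the flat Hantzsche–Wendt manifold. One computes $ab(x,y,z)=(-x+\frac12,-y,z-\frac12)$; the squares of $a,b,ab$ are the translations by $(1,0,0),(0,1,0),(0,0,-1)$; and $ba$ differs from $ab$ by an integer translation. So $\pi=\mathbb Z^3\cup a\mathbb Z^3\cup b\mathbb Z^3\cup ab\,\mathbb Z^3$, and each element of the last three cosets moves one coordinate by a number in $\frac12+\mathbb Z$, so it has no fixed point. The quotient is a compact affine manifold, and its holonomy is virtually abelian. If $\eta:\pi\to\mathbb R$ is a homomorphism, then $\eta$ is constant on the four conjugates $(\pm x,\pm y,\pm z)$ (with an even number of signs) of a translation $(x,y,z)$. Their sum is $0$, so $\eta=0$ on $\mathbb Z^3$, hence on $\pi$. Thus $b_1=0$. A fibration over $S^1$ would pull $d\theta$ back to a nowhere vanishing closed form; this form would be exact, and a function on a compact manifold has critical points.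 So this manifold does not fiber over $S^1$.

**Lemma 1 (Tischler).** If a closed manifold $M$ carries closed 1-forms $\omega_1,\dots,\omega_r$ ($r\ge1$) that are linearly independent at every point, then $M$ fibers over $T^r$.

*Proof.* Let $\eta_1,\dots,\eta_b$ be closed forms whose classes form a basis of $H^1(M;\mathbb Q)\subset H^1(M;\mathbb R)$. Write $[\omega_i]=\sum_ja_{ij}[\eta_j]$ and choose arbitrarily small $\epsilon_{ij}$ with $a_{ij}+\epsilon_{ij}\in\mathbb Q$. The forms $\omega_i'=\omega_i+\sum_j\epsilon_{ij}\eta_j$ have rational classes. As $M$ is compact, they are still independent at every point once the $\epsilon_{ij}$ are small. As $\pi_1(M)$ is finitely generated, some integer $k\ge1$ makes all periods of all $k\omega_i'$ integers. Integrating from a base point gives a map $M\to(\mathbb R/\mathbb Z)^r$ whose components have differentials $k\omega'_i$, so it is a submersion. Its image is open and compact, so it is surjective, and by Ehresmann's theorem it is a fiber bundle. $\square$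

## 3. Poles of $\log|\ell|$, non-uniform growth along the radial flow, and averaging over one deck transformation

In Examples 1, 2, 4, 5 and 6 the function $f$ was a sum of logarithms $\log|\ell(D(x))|$ of linear coordinates that the holonomy multiplies by scalars (up to exchanging them). The first thing to try is this formula in general. Look at the manifold
$$M=(\mathbb R^2\setminus0)/\langle g_0\rangle,\qquad g_0=\mathrm{diag}(2,3). \tag{2}$$
The function $\log|x|+\log|y|$ has exactly the right equivariance, with $\xi(g_0)=\log 6$. But it has poles on the two axes, and the axes (minus the origin) project to circles in $M$. The formula gives a closed 1-form only on a dense open part of $M$.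

So we start instead from a function that is defined everywhere. For compact $M$ choose $\psi\in C_c^\infty(\tilde M)$ with $\sum_{g\in\pi}\psi(g^{-1}x)=1$ for all $x$, and put
$$f_0(x)=\sum_{g\in\pi}\psi(g^{-1}x)\,\xi(g). \tag{3}$$
Replacing $x$ by $hx$ and $g$ by $hg$ in the sum gives $f_0(hx)=f_0(x)+\xi(h)$ for $h\in\pi$. This holds for every homomorphism $\xi:\pi\to\mathbb R$. The function $f_0$ may have critical points. The radial field on $M$ is complete because $M$ is compact; let $\varphi_t$ be its lifted flow on $\tilde M$, so $D\varphi_t=e^tD$ and $\varphi_t$ commutes with $\pi$. The natural repair is to average: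
$$f_T(x)=\frac1T\int_0^Tf_0(\varphi_tx)\,dt,\qquad \frac{d}{dt}\Big|_{t=0}f_T(\varphi_tx)=\frac{f_0(\varphi_Tx)-f_0(x)}T .$$
The function $f_T$ still has the equivariance of $f_0$, so we want one $T$ for which $f_0(\varphi_Tx)-f_0(x)>0$ for all $x$. Let $K_0$ be compact with $\pi K_0=\tilde M$; by equivariance it is enough to take $x\in K_0$. Write $\varphi_Tx=gy$ with $y\in K_0$; then $f_0(\varphi_Tx)-f_0(x)=\xi(g)+O(1)$, and $e^TD(x)=\alpha(g)D(y)$. If $\alpha(g)=\mathrm{diag}(\lambda_1,\dots,\lambda_n)$, comparison of the $j$-th coordinates and compactness of $K_0$ give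
$$\log|\lambda_j|\ \ge\ T+\log|D(x)_j|-C . \tag{4}$$
If all coordinates of $D(x)$ are nonzero, summing over $j$ gives $\xi(g)\ge nT-C(x)$. This is the growth that we want. But $C(x)$ tends to infinity as a coordinate of $D(x)$ tends to $0$, and at a point with $D(x)_j=0$ inequality (4) says nothing about $\lambda_j$. No single $T$ comes out of this estimate, and here the approach stops.

In (2) there is a way around. Let $X=\mathrm{diag}(\log2,\log3)$, so that $g_0=e^X$, and average along the flow of $X$ over one period instead of along the radial flow:
$$f(x)=\int_0^1\bigl(f_0(e^{sX}x)-s\log6\bigr)ds .$$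
The integrand is $1$-periodic in $s$, because $f_0(e^{(s+1)X}x)=f_0(g_0e^{sX}x)=f_0(e^{sX}x)+\log6$. Therefore $f(e^{tX}x)=f(x)+t\log 6$ at *every* $x$, on the axes too. Also $f(g_0x)=f(x)+\log6$, and $f$ has no critical points. Here is the same argument in general form.

**Lemma 2 (central case).** Let $\xi:\pi\to\mathbb R$ be a homomorphism. Suppose $\gamma\in\pi$ is the time-one map of a flow $\Phi_s$ on $\tilde M$ that commutes with $\pi$, and $\xi(\gamma)\neq0$. Then $f(x)=\int_0^1\bigl(f_0(\Phi_sx)-s\xi(\gamma)\bigr)ds$ satisfies $f(gx)=f(x)+\xi(g)$ for $g\in\pi$ and $f(\Phi_tx)=f(x)+t\xi(\gamma)$, so it has no critical points.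

*Proof.* The first formula holds since $\Phi_sg=g\Phi_s$. The integrand $k(s)$ is $1$-periodic, as above, so $f(\Phi_tx)=\int_0^1\bigl(k(s+t)+t\xi(\gamma)\bigr)ds=f(x)+t\xi(\gamma)$. $\square$

The key point is that growth along the radial flow is needed at *all* $x$, while $\xi(\gamma)$ is one number attached to one group element. Estimate (4) at a *single good* point $x$ can produce such a $\gamma$; the flow of $\gamma$ itself then replaces the radial flow. To carry this out we must deal with three matters.

1. The flows that interpolate the holonomy must exist on $\tilde M$ for all time (Section 5).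
2. Even if $\alpha(\gamma)=e^X$, the deck transformation $\gamma$ need not be the time-one map of the lifted flow. In Example 3 with $n=2$ we have $\alpha(\tau)=1=e^0$, but $\tau\neq1$. We need deck transformations that truly are flow maps (Sections 6 and 7).
3. The flow need not commute with $\pi$: conjugating $\gamma$ changes its flow. Averaging along one flow then destroys equivariance, so we average over a compact quotient of a nilpotent group that is invariant under $\pi$ (Sections 8 and 9).

## 4. Weights, flags, and the groups $P\subset Q$

From here to the end of the proof, $M$ is compact and radiant, the origin of $E$ is fixed, and $G=\alpha(\pi)\subset GL(E)$ is virtually nilpotent. This section builds two connected groups of linear maps. One, $P$, contains enough of the holonomy and is normalized by all of it. The other, $Q\supset P$, is large enough to have open orbits.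

Some textbook facts. An algebraic group has an identity component of finite index. Every invertible $g$ is uniquely $g=tu$ with commuting $t$ semisimple and $u$ unipotent (Jordan decomposition). A connected nilpotent linear algebraic group is the direct product of a torus, its set of semisimple elements, and a closed connected unipotent group, its set of unipotent elements (Borel, *Linear Algebraic Groups*, Thm 10.6). A group of unipotent linear maps fixes a complete flag and acts trivially on its one-dimensional quotients (Kolchin). For a simply connected nilpotent Lie group $S$ with Lie algebra $\mathfrak s$: $\exp:\mathfrak s\to S$ is a diffeomorphism; the connected Lie subgroups are the sets $\exp(\text{subalgebra})$, and they are closed and simply connected; quotients by closed connected normal subgroups are again simply connected nilpotent; $S$ is unimodular; and there are ideals $0=\mathfrak s_0\subset\mathfrak s_1\subset\dots\subset\mathfrak s_m=\mathfrak s$ with $\dim\mathfrak s_j=j$ and $[\mathfrak s,\mathfrak s_j]\subset\mathfrak s_{j-1}$.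

**Step 4.1: a torus and a unipotent group.** The purpose is to split the holonomy, up to finite index, into scalar and unipotent parts. Let $A\subset GL(E_{\mathbb C})$ be the Zariski closure of $G$, $A_0$ its identity component, and $\sigma$ complex conjugation, acting on $E_{\mathbb C}$ and, by conjugation, on $GL(E_{\mathbb C})$. As $\sigma(A)$ is Zariski closed and contains $G$, $A$ is $\sigma$-stable, and so is $A_0$. A nilpotent subgroup of finite index in $G$ has nilpotent Zariski closure; finitely many cosets of this closure cover $A$, so it is closed of finite index in $A$ and contains $A_0$. Thus $A_0$ is connected nilpotent, and $A_0=T\times U_{\mathbb C}$ with $T$ a torus and $U_{\mathbb C}$ closed connected unipotent. Conjugation by $A$ and by $\sigma$ preserves semisimplicity and unipotence, so $T$ and $U_{\mathbb C}$ are normalized by $A$ and $\sigma$-stable.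

Let $\mathfrak u_{\mathbb C}$ be the Lie algebra of $U_{\mathbb C}$. If $u\in U_{\mathbb C}$, a polynomial equation of $U_{\mathbb C}$ evaluated at $\exp(t\log u)$ is a polynomial in $t$ that vanishes at all integers, hence identically; so $\log u\in\mathfrak u_{\mathbb C}$. Conversely, if $X\in\mathfrak u_{\mathbb C}$, then $\exp(tX)$ is unipotent for all $t$, so $X$ is nilpotent. Hence $\exp:\mathfrak u_{\mathbb C}\to U_{\mathbb C}$ is bijective, polynomial, with polynomial inverse, and it commutes with $\sigma$. Put $\mathfrak u=\mathfrak u_{\mathbb C}^\sigma$ and $U=U_{\mathbb C}^\sigma=\exp\mathfrak u$. This is a simply connected nilpotent Lie group, normalized by $G$.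

**Step 4.2: the splitting of $E$.** The purpose is to find subspaces on which the torus part acts by scalars. Let $E_{\mathbb C}=\bigoplus_\lambda E_\lambda$ be the decomposition into $T$-weight spaces. $A_0$ commutes with $T$ and so preserves each $E_\lambda$. For $a\in A$ we have $aE_\lambda=E_{a\lambda}$ with $(a\lambda)(t)=\lambda(a^{-1}ta)$, and $\sigma E_\lambda=E_{\sigma\lambda}$ with $(\sigma\lambda)(t)=\overline{\lambda(\sigma(t))}$. For a $\sigma$-orbit $w=\{\lambda,\sigma\lambda\}$ put $E_w=(E_\lambda+E_{\sigma\lambda})\cap E$. Since $E_\lambda+E_{\sigma\lambda}$ is $\sigma$-stable, it is the complexification of $E_w$, so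
$$E=\bigoplus_{w\in\Omega}E_w . \tag{5}$$
If $\sigma\lambda=\lambda$, call $w$ real and put $K_w=\mathbb R$. Otherwise put $K_w=\mathbb C$ and choose $\lambda\in w$; every $v\in E_w$ is $v_\lambda+\sigma v_\lambda$, and the isomorphism $v\mapsto v_\lambda$ onto $E_\lambda$ makes $E_w$ a complex vector space. Real elements of $A_0$ preserve each $E_w$ and act $K_w$-linearly on it.

For $g\in G_0:=G\cap A_0$ with Jordan decomposition $g=tu$ we have $t\in T$ and $u\in U_{\mathbb C}$, and both are real by uniqueness, so $u\in U$. Hence
$$g|_{E_w}=\lambda_w(g)\,u|_{E_w}, \tag{6}$$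
where $\lambda_w(g)=\lambda(t)\in K_w^*$, and $\lambda_w:G_0\to K_w^*$ is a homomorphism because $A_0=T\times U_{\mathbb C}$.

**Step 4.3: a finite index subgroup with positive real weights.** The purpose is to make logarithms of the scalars available. An element $h\in G$ commutes with $\sigma$, so it permutes the $E_w$, $hE_w=E_{hw}$, and preserves the type $K_w$. For real $w$, $\lambda_{hw}(hgh^{-1})=(h\lambda)(hth^{-1})=\lambda(t)=\lambda_w(g)$. Hence
$$G_1=\{g\in G_0:\lambda_w(g)>0\text{ for all real }w\},\qquad\pi_0=\alpha^{-1}(G_1)$$
are normal of finite index in $G$ and $\pi$ respectively. For $g\in\pi_0$ put $\chi_w(g)=\log|\lambda_w(\alpha(g))|$, a homomorphism $\pi_0\to\mathbb R$.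

*Example.* For $(\mathbb R^2\setminus0)/\langle-2\rangle$ there is one weight, real, and $\lambda(-2)=-2$, so $G_1=\langle4\rangle$. If the generator is $2$ times a rotation by $\theta$ with $\theta/\pi$ irrational, then over $\mathbb C$ it is $\mathrm{diag}(2e^{i\theta},2e^{-i\theta})$. A relation $(2e^{i\theta})^k(2e^{-i\theta})^l=1$ forces $l=-k$ and then $k=0$, so $A=T$ is the full diagonal torus. Its two weights are exchanged by $\sigma$: there is one $w$, with $K_w=\mathbb C$ and $E_w=\mathbb C$.

**Step 4.4: the groups.** The purpose is to define $P$ and $Q$. Let $d_w=\dim_{K_w}E_w\ge1$. By Kolchin's theorem choose a complete $U$-invariant flag of $K_w$-subspaces $0=F_w^0\subset\dots\subset F_w^{d_w}=E_w$; $U$ acts trivially on the one-dimensional quotients. By (6) the flag is $G_1$-invariant. Define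

* $\mathfrak n_w=\{X\in\mathrm{End}_{K_w}(E_w):XF_w^l\subset F_w^{l-1}\text{ for all }l\ge1\}$, $\mathfrak n=\bigoplus_w\mathfrak n_w\supset\mathfrak u$, and $N=\prod_w(1+\mathfrak n_w)\supset U$;
* $L=\bigoplus_wK_w$, a vector group with Lie algebra $\mathfrak l$, acting on $E$ by $e^c=\bigoplus_we^{c_w}$;
* $Q=L\times N$ and $P=L\times U\subset Q$, with Lie algebras $\mathfrak q=\mathfrak l\oplus\mathfrak n$ and $\mathfrak p=\mathfrak l\oplus\mathfrak u$;
* $\rho:Q\to GL(E)$, $\rho(c,\nu)=e^c\nu$.

The map $\rho$ is a homomorphism since $N$ is $K_w$-linear on $E_w$. $Q$ and $P$ are simply connected nilpotent. The differential $d\rho(c,X)=c+X$ is injective, since a scalar that is strictly triangular is $0$; we identify $\mathfrak q$ and $\mathfrak p$ with their images in $\mathfrak{gl}(E)$. If $e^c\nu=1$, then $\nu=e^{-c}$ is both unipotent and semisimple, so $\nu=1$. Hence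
$$\ker\rho=Z_L:=\{c\in L:e^c=1\},$$
which is discrete: $c_w=0$ for real $w$ and $c_w\in2\pi i\mathbb Z$ for the others. For $g\in\pi_0$ write $\alpha(g)=tu$ and choose $c_w\in K_w$ with $e^{c_w}=\lambda_w(\alpha(g))$; by positivity this is possible for real $w$ too. So
$$\alpha(g)=\rho(p_0)\quad\text{for some }p_0=(c,u)\in P,\qquad e^{c_w}=\lambda_w(\alpha(g)). \tag{7}$$

**Step 4.5: $\pi$ acts on $P$.** The purpose is to record how deck transformations conjugate $P$. Let $g\in\pi$ and $h=\alpha(g)$. $\mathrm{Ad}(h)$ preserves $\mathfrak u$, because $G$ normalizes $U$. It preserves $\mathfrak l$: the map $h:E_w\to E_{hw}$ is $K_w$-linear or conjugate-linear, according to whether $h\lambda$ is the chosen weight of $hw$ or its conjugate, so multiplication by $c$ on $E_w$ becomes multiplication by $c$ or $\bar c$ on $E_{hw}$. As $P$ is simply connected, $\mathrm{Ad}(h)|_{\mathfrak p}$ integrates to an automorphism $c_g$ of $P$, and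
$$\rho(c_g(p))=\alpha(g)\rho(p)\alpha(g)^{-1},\qquad c_{gg'}=c_gc_{g'}, \tag{8}$$
because both sides of each formula have the same differential. This is why $P$ is needed besides $Q$: an element of $G$ outside $G_1$ may move the flags, so it need not normalize $\rho(N)$.

*Example 3 continued* ($n=2$, $G=\langle2\rangle$). $A=T$ is the group of scalars, $U=1$, and there is one real weight with $E_w=\mathbb R^2$, $d_w=2$. Choose $F^1_w$ to be the $x$-axis. Then $N$ consists of the shears $(x,y)\mapsto(x+by,y)$, $P=L=\mathbb R$ consists of dilations, $Q=\mathbb R\times N$, and $Z_L=0$.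

## 5. Completeness of the lifted linear fields

For $X\in\mathfrak{gl}(E)$ let $X^*$ be the vector field on $\tilde M$ that is $D$-related to $v\mapsto Xv$. Its integral curve through $x$ is the lift through $D$, starting at $x$, of $t\mapsto e^{tX}D(x)$, as long as this lift exists. Since $\alpha(g)e^{tX}D(x)=e^{t\,\mathrm{Ad}(\alpha(g))X}D(gx)$,
$$g_*X^*=(\mathrm{Ad}(\alpha(g))X)^*\qquad(g\in\pi). \tag{9}$$

**Lemma 3 (unique lifts).** Let $Y$ be a connected space and $f_1,f_2:Y\to\tilde M$ continuous with $Df_1=Df_2$. If $f_1,f_2$ agree at one point, then $f_1=f_2$.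

*Proof.* The coincidence set is closed because $\tilde M$ is Hausdorff, and open because $D$ is locally injective. $\square$

**Lemma 4.** For every $X\in\mathfrak q$ the field $X^*$ is complete. Hence $Q$ acts smoothly on $\tilde M$ with $D(qx)=\rho(q)D(x)$, and $\exp(tX)$ acts as the flow of $X^*$. For $g\in\pi$ and $p\in P$,
$$g(px)=c_g(p)(gx). \tag{10}$$

*Proof.*

**Step 5.1: from complete fields to an action.** The purpose is to pass from flows to group actions. (This is an instance of Palais' theorem, Mem. AMS 22, 1957; here the developing map gives a short direct proof.) Let $\mathfrak r\subset\mathfrak q$ be a subalgebra all of whose fields $X^*$ are complete, and $R=\exp\mathfrak r$. Let $\Phi(X,x)$ be the time-one map of $X^*$ applied to $x$. The field $(X,x)\mapsto(0,X^*(x))$ on $\mathfrak r\times\tilde M$ is smooth and complete, so $\Phi$ is smooth. Put $qx=\Phi(\log q,x)$ for $q\in R$. This is smooth in $(q,x)$, and $D(qx)=\rho(q)D(x)$. For $q,q'\in R$ put $q_s=\exp(s\log q)$ and $q_s'=\exp(s\log q')$. The curves $s\mapsto(q_sq'_s)x$ and $s\mapsto q_s(q'_sx)$ on $[0,1]$ are continuous, start at $x$, and both have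 $D$-image $\rho(q_sq_s')D(x)$. By Lemma 3 they coincide, and $s=1$ gives $(qq')x=q(q'x)$.

**Step 5.2: completeness by induction.** The purpose is to get a uniform existence time, using that deck transformations change $X$ only by lower terms. Choose ideals $0=\mathfrak q_0\subset\dots\subset\mathfrak q_m=\mathfrak q$ with $\dim\mathfrak q_s=s$ and $[\mathfrak q,\mathfrak q_s]\subset\mathfrak q_{s-1}$, and let $Q_s=\exp\mathfrak q_s$, a closed normal subgroup. By (7), for $g\in\pi_0$ and $X\in\mathfrak q_s$,
$$\mathrm{Ad}(\alpha(g))X=e^{\mathrm{ad}\log p_0}X\in X+\mathfrak q_{s-1},$$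
and likewise for $g^{-1}$. The case $s=0$ is trivial. Assume that $X^*$ is complete for all $X\in\mathfrak q_{s-1}$; by Step 5.1, $Q_{s-1}$ acts on $\tilde M$. Let $X\in\mathfrak q_s\setminus\mathfrak q_{s-1}$. As $\pi_0$ has finite index in $\pi$, there is a compact $K_0\subset\tilde M$ with $\pi_0K_0=\tilde M$, and there is $\tau>0$ such that the integral curves of $X^*$ through points of $K_0$ exist on $[-\tau,\tau]$.

Let $y=gx$ be any point, with $g\in\pi_0$ and $x\in K_0$. By (9), the integral curve of $X^*$ through $y$ is the $g$-image of the integral curve through $x$ of $(\mathrm{Ad}(\alpha(g)^{-1})X)^*=(X+Y)^*$, where $Y\in\mathfrak q_{s-1}$. We show that the latter exists on $[-\tau,\tau]$. Let $c(t)$ be the integral curve of $X^*$ through $x$, and put $q(t)=\exp(t(X+Y))\exp(-tX)$. It lies in $Q_{s-1}$, because $X+Y\equiv X$ modulo $\mathfrak q_{s-1}$. So $b(t)=q(t)c(t)$ makes sense for $|t|\le\tau$; it satisfies $b(0)=x$ and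
$$D(b(t))=\rho(q(t))e^{tX}D(x)=e^{t(X+Y)}D(x).$$
Hence $b$ is the integral curve of $(X+Y)^*$ through $x$. So every integral curve of $X^*$ exists for the uniform time $\tau$ from every point, and $X^*$ is complete. Now all fields from $\mathfrak q_s$ are complete, and the induction proceeds to $\mathfrak q_m=\mathfrak q$. Step 5.1 with $\mathfrak r=\mathfrak q$ gives the action.

**Step 5.3: formula (10).** The purpose is to relate the $P$-action and the deck action. For $p=\exp X$ with $X\in\mathfrak p$, (9) gives $g(\exp(X)x)=\exp(\mathrm{Ad}(\alpha(g))X)(gx)=c_g(p)(gx)$, and $P=\exp\mathfrak p$. $\square$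

## 6. Open orbits, and the deck transformations that lie in $P$

Let
$$E^*=\{v\in E:\ v_w\notin F_w^{d_w-1}\text{ for all }w\},\qquad\tilde M^*=D^{-1}(E^*).$$
These are the good points at which estimate (4) will work. $E^*$ is the complement of finitely many proper linear subspaces, of real codimension $1$ or $2$. So $E^*$ is open and dense, and so is $\tilde M^*$, as $D$ is a local diffeomorphism. $\tilde M^*$ is invariant under $\pi_0$ and under $Q$, since $G_1$ and $\rho(Q)$ preserve the $E_w$ and the flags. Thus $\pi_0$ permutes the components of $\tilde M^*$, and the connected group $Q$ preserves each of them.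

**Step 6.1: local finiteness.** The purpose is a pigeonhole argument in Section 7. Each point of $\tilde M$ has a neighborhood that $D$ maps diffeomorphically onto a ball. A ball minus finitely many hyperplanes is a finite union of disjoint convex open sets, and removing finitely many subspaces of codimension at least $2$ does not disconnect these. So the neighborhood meets only finitely many components of $\tilde M^*$. Hence a compact set meets only finitely many components.

**Step 6.2: components are orbits.** The purpose is to control points with equal $D$-image inside one component.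

**Lemma 5.** Each component $\mathcal S$ of $\tilde M^*$ is a single $Q$-orbit. If $x,x'\in\mathcal S$ and $D(x)=D(x')$, then $x'=\zeta x$ for some $\zeta\in Z_L$.

*Proof.* Let $v\in E^*$. For $y\in F_w^{d_w-1}$ let $X$ be the $K_w$-linear map that is $0$ on $F_w^{d_w-1}$ with $Xv_w=y$. Then $X\in\mathfrak n_w$, so $\mathfrak n_wv_w=F_w^{d_w-1}$. Together with the scalar multiples $K_wv_w$ this gives $\mathfrak qv=E$. So for $x\in\tilde M^*$ the vectors $X^*(x)$, $X\in\mathfrak q$, span the tangent space, and the $Q$-orbits in $\tilde M^*$ are open. Each component is a disjoint union of open orbits, hence one orbit.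

Let $x'=qx$ with $q=(c,\nu)$, and $v=D(x)=D(x')$. Then $e^{c_w}\nu_wv_w=v_w$. Modulo $F_w^{d_w-1}$, where $\nu_w$ acts trivially and $v_w\ne0$, this gives $e^{c_w}=1$ for all $w$. So $c\in Z_L$ and $\nu v=v$. The set $N_v=\{1+X:X\in\mathfrak n,\ Xv=0\}=\{\nu'\in N:\nu'v=v\}$ is an affine space, hence connected. $D$ is constant on $N_vx$, and the fibers of $D$ are discrete, so $N_vx=\{x\}$. Thus $\nu x=x$ and $x'=(c,1)x$. $\square$

**Step 6.3: deck transformations that preserve a component.** The purpose is to settle the second matter of Section 3: a deck transformation that preserves one component is an element of $P$ *as a map of $\tilde M$*.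

**Lemma 6.** If $g\in\pi_0$ and $g\mathcal S=\mathcal S$ for some component $\mathcal S$ of $\tilde M^*$, then there is $p\in P$ with $gx=px$ for all $x\in\tilde M$.

*Proof.* Take $p_0$ as in (7), and let $f(x)=p_0^{-1}(gx)$. Then $Df=\rho(p_0)^{-1}\alpha(g)D=D$ and $f\mathcal S=\mathcal S$. Fix $x\in\mathcal S$. Lemma 5 gives $f(x)=\zeta x$ with $\zeta\in Z_L$. As $D\circ\zeta=D=D\circ f$, Lemma 3 gives $f=\zeta$ on all of $\tilde M$. So $g$ acts as $p_0\zeta\in P$. $\square$

Define
$$\Gamma=\{g\in\pi_0:\ \text{there is }p\in P\text{ with }gx=px\text{ for all }x\in\tilde M\}.$$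
This is a subgroup. If $\gamma\in\Gamma$ acts as $p$ and $g\in\pi$, then by (10) $g\gamma g^{-1}x=g(p\,g^{-1}x)=c_g(p)x$, and $\pi_0$ is normal. So $\Gamma$ is normal in $\pi$, and
$$\gamma\text{ acts as }p\ \Longrightarrow\ g\gamma g^{-1}\text{ acts as }c_g(p). \tag{11}$$

*Example 3 continued.* $E^*=\{y\ne0\}$, and the components of $\tilde M^*$ are the strips $k\pi<\theta<(k+1)\pi$. Each is mapped by $D$ onto an open half-plane, on which dilations and shears act transitively. $P$ is the group of dilations, which shifts $s$ only; so $a^i\tau^j$ lies in $\Gamma$ exactly when $j=0$, and $\Gamma=\langle a\rangle$. The element $\tau$ moves every strip. Replace now $\alpha(a)$ by $2$ times a rotation through $\theta_0$ with $\theta_0/\pi$ irrational. Then $K_w=\mathbb C$, $d_w=1$, $E^*=\mathbb C\setminus0$, $\tilde M^*=\tilde M$, and $Q=P=\mathbb C$ acts on $\tilde M\cong\mathbb C$ by translations of $s+i\theta$. Here $Z_L=2\pi i\mathbb Z$, $\tau$ acts as $2\pi i\in Z_L$, and $\Gamma=\pi$. So the element $\zeta$ in Lemma 6 cannot be omitted.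

## 7. A deck transformation that expands in every weight

The purpose of this section is to turn estimate (4), at one good point, into one group element.

**Lemma 7.** There is $\gamma\in\Gamma$ with $\chi_w(\gamma)>0$ for all $w\in\Omega$.

*Proof.* Let $\varphi_t=(t,\dots,t)\in L$, so $D\varphi_t=e^tD$; this is the lifted radial flow.

**Step 7.1: an element of $\Gamma$ by pigeonhole.** The purpose is to use recurrence in the compact manifold to produce deck transformations preserving a component. Fix $x\in\tilde M^*$, in the component $\mathcal S$, and a compact $K_0$ with $\pi_0K_0=\tilde M$. For $m\in\mathbb N$ choose $g_m\in\pi_0$ with $y_m=g_m^{-1}\varphi_mx\in K_0$; then $y_m\in\tilde M^*$ by invariance. By Step 6.1 only finitely many components meet $K_0$, so there is an infinite $I\subset\mathbb N$ for which all $y_m$, $m\in I$, lie in one component $\mathcal S'$. As $g_my_m=\varphi_mx\in\mathcal S$, we have $g_m\mathcal S'=\mathcal S$. Fix $m_0\in I$. For $m\in I$ the element $\gamma_m=g_mg_{m_0}^{-1}\in\pi_0$ preserves $\mathcal S$, so $\gamma_m\in\Gamma$ by Lemma 6.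

**Step 7.2: growth.** The purpose is to bound $\chi_w(\gamma_m)$ from below. Let $\ell_w:E_w\to E_w/F_w^{d_w-1}\cong K_w$ be the quotient map. On the quotient, $\alpha(g_m)$ acts by the scalar $\lambda_w(\alpha(g_m))$. From $D(y_m)=\alpha(g_m)^{-1}e^mD(x)$ and compactness of $K_0$,
$$e^{m-\chi_w(g_m)}\,|\ell_w(D(x)_w)|=|\ell_w(D(y_m)_w)|\le C,\qquad\ell_w(D(x)_w)\neq0 .$$
So $\chi_w(g_m)\ge m-C'$ with $C'$ independent of $m$ and $w$, and $\chi_w(\gamma_m)=\chi_w(g_m)-\chi_w(g_{m_0})\ge m-C''>0$ for all $w$ once $m\in I$ is large. $\square$

In Example 3 the elements $g_m$ may contain powers of $\tau$, depending on $K_0$. Passing to $g_mg_{m_0}^{-1}$ with $y_m,y_{m_0}$ in the same strip removes them.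

## 8. The nilpotent hull of $\Gamma$

If $\pi$ centralized $P$, Lemma 2 would finish the proof. In general we use all of $\Gamma$ at once, lifted to $P$:
$$\hat\Gamma=\{p\in P:\ p\text{ acts on }\tilde M\text{ as an element of }\Gamma\}.$$
This is a subgroup of $P$ that maps onto $\Gamma$. If $p\in\hat\Gamma$ acts as $\gamma$, then
$$\rho(p)=\alpha(\gamma), \tag{12}$$
since these linear maps agree on the nonempty open set $D(\tilde M)$.

**Step 8.1: $\hat\Gamma$ is discrete in $P$.** The purpose is to make $\hat\Gamma\backslash P$ a manifold. Let $p_m\to1$ with $p_m\in\hat\Gamma$ acting as $\gamma_m\in\Gamma$. Then $\gamma_mx=p_mx\to x$, and deck transformations act properly discontinuously and freely, so $\gamma_m=1$ for large $m$. By (12), $\rho(p_m)=1$, so $p_m\in Z_L$, which is discrete; thus $p_m=1$ for large $m$.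

**Step 8.2: a compact quotient.** The purpose is to find the connected group over which we shall average.

**Lemma 8 (Mal'cev).** Let $\Delta$ be a discrete subgroup of a simply connected nilpotent Lie group $P$. There is a smallest connected closed subgroup $H\supset\Delta$, and $\Delta\backslash H$ is compact.

*Proof.* The connected closed subgroups are the sets $\exp(\text{subalgebra})$, and as $\exp$ is bijective, an intersection of such sets is of the same form. So $H$ exists. We prove compactness by induction on $\dim H$; the case $H=1$ is trivial.

Let $H\ne1$. Then $\Delta\ne1$ is nilpotent, so its center contains some $z=\exp Z\ne1$ with $Z\in\mathrm{Lie}(H)$. For $Y\in\mathrm{Lie}(H)$, $\exp Y$ commutes with $z$ iff $e^{\mathrm{ad}Z}Y=Y$. As $\mathrm{ad}Z$ is nilpotent, $e^{\mathrm{ad}Z}-1$ is $\mathrm{ad}Z$ times an invertible map commuting with it, so this holds iff $[Z,Y]=0$. Hence the centralizer of $z$ in $H$ is $\exp(\ker\mathrm{ad}Z)$, a connected closed subgroup that contains $\Delta$. By minimality it is $H$. So $[Z,\mathrm{Lie}(H)]=0$, and $B=\exp(\mathbb RZ)$ is central in $H$. Write $B=\langle z\rangle I$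 with the compact set $I=\exp([0,1]Z)$.

The image $\bar\Delta$ of $\Delta$ in $H/B$ is discrete. Indeed, let $\delta_kB\to B$ with $\delta_k\in\Delta$; then $\delta_kb_k\to1$ for some $b_k\in B$. Multiplying $\delta_k$ by powers of $z$, which does not change $\delta_kB$, we may assume $b_k\in I$. Every subsequence has a further subsequence along which $b_k\to b\in I$, so $\delta_k\to b^{-1}$. As $\Delta$ is discrete, hence closed, $\delta_k=b^{-1}\in B$ eventually along it. So $\delta_kB=B$ for all large $k$.

No proper connected closed subgroup of the simply connected nilpotent group $H/B$ contains $\bar\Delta$: its preimage in $H$ would be closed, connected because $B$ is, proper, and would contain $\Delta$. By induction $\bar\Delta\backslash(H/B)$ is compact, so $H/B=\bar\Delta\bar C$ with $\bar C$ the image of a compact $C\subset H$. As $z\in\Delta$ is central in $H$, we get $H=\Delta CB=\Delta C\langle z\rangle I=\Delta CI$. So $\Delta\backslash H$ is the image of the compact set $CI$. $\square$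

**Step 8.3: an invariant measure.** The purpose is to have an average that every deck transformation respects. Let $H\subset P$ be the group of Lemma 8 for $\Delta=\hat\Gamma$. $H$ is unimodular and $\hat\Gamma$ is discrete with compact quotient, so $\hat\Gamma\backslash H$ carries a unique right $H$-invariant probability measure $m$. Let $g\in\pi$. By (11) and normality of $\Gamma$, $c_g(\hat\Gamma)\subset\hat\Gamma$; applying this to $g^{-1}$ too, $c_g(\hat\Gamma)=\hat\Gamma$. Hence $c_g(H)=H$ by minimality. So $c_g$ induces a homeomorphism $\hat\Gamma h\mapsto\hat\Gamma c_g(h)$ of $\hat\Gamma\backslash H$. The image of $m$ under it is again a right $H$-invariant probability measure, because $c_g(hh')=c_g(h)c_g(h')$ and $c_g(H)=H$. By uniqueness it is $m$.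

## 9. Averaging over $\hat\Gamma\backslash H$: Theorems A and B

The next proposition is Lemma 2 with the circle $\mathbb Z\backslash\mathbb R$ replaced by $\hat\Gamma\backslash H$. Let $\xi_P:P\to\mathbb R$ be a continuous homomorphism and $\xi:\pi\to\mathbb R$ a homomorphism such that

* (i) $\xi_P\circ c_g=\xi_P$ for $g\in\pi$;
* (ii) $\xi_P(p)=\xi(\gamma)$ if $p\in\hat\Gamma$ acts as $\gamma\in\Gamma$;
* (iii) $\xi(\Gamma)\neq0$.

**Proposition 9.** There is a smooth $f:\tilde M\to\mathbb R$ with
$$f(gx)=f(x)+\xi(g)\ \ (g\in\pi),\qquad f(hx)=f(x)+\xi_P(h)\ \ (h\in H). \tag{13}$$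
Its differential vanishes nowhere and descends to a closed 1-form on $M$ in the class $\xi$.

*Proof.* Let $f_0$ be the function (3) for this $\xi$, so $f_0(gx)=f_0(x)+\xi(g)$, and put
$$f(x)=\int_{\hat\Gamma\backslash H}\bigl(f_0(hx)-\xi_P(h)\bigr)\,dm(h).$$

**Step 9.1: the integral makes sense.** The purpose is to check that the integrand depends only on $\hat\Gamma h$. If $p\in\hat\Gamma$ acts as $\gamma$, then by (ii)
$$f_0(phx)-\xi_P(ph)=f_0(hx)+\xi(\gamma)-\xi_P(p)-\xi_P(h)=f_0(hx)-\xi_P(h).$$
So the integrand is a smooth function on $(\hat\Gamma\backslash H)\times\tilde M$. As $\hat\Gamma\backslash H$ is compact, one may differentiate under the integral, and $f$ is smooth.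

**Step 9.2: equivariance under $H$.** The purpose is to obtain directions in which $f$ grows linearly. For $h'\in H$, right invariance of $m$ gives
$$f(h'x)=\int\bigl(f_0(hh'x)-\xi_P(hh')\bigr)dm(h)+\xi_P(h')=f(x)+\xi_P(h').$$

**Step 9.3: equivariance under $\pi$.** The purpose is to let $df$ descend to $M$. By (10), $hgx=g\,c_g^{-1}(h)x$. Using (i) and the $c_g$-invariance of $m$,
$$f(gx)=\xi(g)+\int\bigl(f_0(c_g^{-1}(h)x)-\xi_P(c_g^{-1}(h))\bigr)dm(h)=\xi(g)+f(x).$$

**Step 9.4: no critical points.** The purpose is to find one field along which $f$ has derivative $1$ everywhere. By (iii) there is $\gamma\in\Gamma$ with $\xi(\gamma)\ne0$; some $p\in\hat\Gamma\subset H$ acts as $\gamma$, and $\xi_P(p)\neq0$ by (ii). So $\xi_P|_H\neq0$, and as $H$ is connected there is $X\in\mathrm{Lie}(H)$ with $d\xi_P(X)=1$. Then $f(\exp(tX)x)=f(x)+t$ by (13), so $df(X^*)=1$ everywhere. By Step 9.3, $df$ is $\pi$-invariant and descends to a nowhere vanishing closed form on $M$ with periods $\xi$. $\square$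

**Proof of Theorem B, hence of Theorem A.** Take $\xi(g)=\log|\det\alpha(g)|$ on $\pi$ and $\xi_P(p)=\log|\det\rho(p)|$ on $P$. Condition (i) holds by (8), since conjugate maps have equal determinants. Condition (ii) holds by (12). For (iii), let $g\in\pi_0$. By (6), $\alpha(g)$ acts on $E_w$ as multiplication by $\lambda_w(\alpha(g))$ times a unipotent map, and multiplication by $\lambda\in K_w^*$ on $E_w$ has real determinant of absolute value $|\lambda|^{\dim_{\mathbb R}E_w}$. So on $\pi_0$
$$\xi=\sum_w\dim_{\mathbb R}(E_w)\,\chi_w,$$
which is positive on the element $\gamma\in\Gamma$ of Lemma 7. Proposition 9 gives a nowhere vanishing closed 1-form on $M$ in the class $\xi$, and Lemma 1 with $r=1$ gives a fibration $M\to S^1$. $\blacksquare$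

## 10. Nilpotent holonomy: a cone of classes and fibrations over tori

Example 5 showed that for virtually nilpotent holonomy the weights may be permuted, so that single $\chi_w$ need not extend to $\pi$. For nilpotent $G$ this does not happen.

**Step 10.1: $T$ is central in $A$.** The purpose is to show that $G$ preserves every $E_w$. As $G$ is nilpotent, so is its Zariski closure $A$. For $a\in A$ let $\tau(t)=ata^{-1}$, an automorphism of $T$. Writing $T$ additively, $[a,t]=ata^{-1}t^{-1}=(\tau-1)t$, so nilpotency of $A$ gives $(\tau-1)^m=0$ for some $m$. Hence $(\tau^*-1)^m=0$ on the character group $X(T)\cong\mathbb Z^s$. Since $A_0$ acts trivially on $T$ and $A/A_0$ is finite, $\tau^*$ has finite order. It is therefore diagonalizable over $\mathbb C$ and has only the eigenvalue $1$, so $\tau^*=1$ and $\tau=1$. So $A$ commutes with $T$ and preserves every $E_\lambda$, and $G$ preserves every $E_w$.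

**Step 10.2: the characters.** The purpose is to supply data for Proposition 9. By Step 10.1,
$$\chi_w(g)=\frac1{\dim E_w}\log|\det(\alpha(g)|_{E_w})|$$
is a homomorphism on $\pi$. On $\pi_0$ it equals the $\chi_w$ of Step 4.3, by the determinant computation in Section 9. On $P$ put
$$\chi_w(c,u)=\mathrm{Re}\,c_w=\frac1{\dim E_w}\log|\det(\rho(c,u)|_{E_w})|.$$
Let $c_w$, $w\in\Omega$, be any real numbers, and take $\xi=\sum c_w\chi_w$ on $\pi$ and $\xi_P=\sum c_w\chi_w$ on $P$. Condition (i) follows from (8), because $\alpha(g)$ preserves $E_w$; condition (ii) follows from (12).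

**Proof of Theorem C (1).** If the $c_w\ge0$ are not all zero, then $\sum c_w\chi_w(\gamma)>0$ for $\gamma$ as in Lemma 7. So (iii) holds, and Proposition 9 gives a nowhere vanishing closed 1-form in the class $\sum c_w\chi_w$. $\blacksquare$

**Proof of Theorem C (2).** Let $V=\mathrm{span}\,\chi(\Gamma)\subset\mathbb R^\Omega$ and $r=\dim V$; $r\ge1$ by Lemma 7.

**Step 10.3: $\chi(H)=V$.** The purpose is to find enough directions in $H$. The preimage of $V$ under $\chi:P\to\mathbb R^\Omega$ is the kernel of $P\to\mathbb R^\Omega/V$. Since $\chi(\exp X)=d\chi(X)$, it is $\exp$ of a subalgebra, hence a connected closed subgroup. For $p\in\hat\Gamma$ acting as $\gamma$ we have $\chi(p)=\chi(\gamma)\in V$, so this preimage contains $\hat\Gamma$ and therefore $H$. Thus $\chi(H)\subset V$. Conversely, $\chi(H)=d\chi(\mathrm{Lie}(H))$ is a linear subspace that contains $\chi(\hat\Gamma)=\chi(\Gamma)$, so $\chi(H)=V$.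

**Step 10.4: independent forms.** The purpose is to apply Lemma 1 with $r$ forms. Choose linear combinations $\xi_1,\dots,\xi_r$ of the $\chi_w$ that restrict to a basis of $V^*$, and $X_1,\dots,X_r\in\mathrm{Lie}(H)$ with $d\xi_i(X_j)=\delta_{ij}$, which exist by Step 10.3. As $\chi(\Gamma)$ spans $V$, each $\xi_i$ is nonzero on $\Gamma$. So Proposition 9 applies to each $\xi_i$ and gives $f_i$ with $f_i(hx)=f_i(x)+\xi_i(h)$ for $h\in H$, whence $df_i(X_j^*)=\delta_{ij}$ on $\tilde M$. The fields $X_j^*$ need not descend to $M$, but the $df_i$ do, and they are linearly independent at every point of $\tilde M$, hence on $M$. By Lemma 1, $M$ fibers over $T^r$. $\blacksquare$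

In Example 2 the Zariski closure of the holonomy is the full diagonal torus, with two real weights. There $\tilde M^*=\tilde M$ is one orbit, so $\Gamma=\pi$, and $\chi(\Gamma)$ is the lattice $(\log2)\mathbb Z^2$; thus $r=2$, and $M$ is itself the torus $T^2$. In Example 3 with $n=2$ there is one weight and $r=1$, although $M$ is also a torus there: the second period is that of $\tau$, which the holonomy does not see.
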